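\title{The covering gonality of very general hypersurfaces in the exceptional dimensions}

\begin{abstract}
Let $X\subset\mathbb P^{n+1}$ be a very general complex hypersurface of degree $d\ge 2n+2$, with $n\ge2$. The known bounds determine the covering gonality of $X$ except when $4n+2$ is a product of two consecutive integers, that is, for $n=7,10,22,27,\dots$, where they leave two possible values. We prove that the larger value is the correct one, so that $\operatorname{cov.gon}(X)=d-\lfloor(\sqrt{16n+1}-1)/2\rfloor$ for all $n\ge2$. The proof has two parts. Covering families of curves of low gonality are shown to lie on cones over rational curves of lines that have high contact with $X$ at a point, and such rational curves are bounded by comparing $X$ with hypersurfaces in more variables. Both parts rest on a lemma that describes when adding a variable lowers the codimension of a locus of forms by exactly one.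
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Covering gonality and plane sections}

We work over $\mathbb C$. \emph{General} means outside a proper closed subset, and \emph{very general} means outside a countable union of proper closed subsets. The \emph{gonality} $\operatorname{gon}(C)$ of an irreducible curve $C$ is the least degree of a non-constant morphism from the normalization of $C$ to $\mathbb P^1$; equivalently, it is the least degree of a dominant rational map $C\dashrightarrow\mathbb P^1$. A curve is rational exactly when its gonality is $1$, so the gonality measures how far a curve is from being rational. The \emph{covering gonality} $\operatorname{cov.gon}(X)$ of a projective variety $X$ is the least gonality of an irreducible curve $C\subset X$ through a general point of $X$. It equals $1$ exactly when a rational curve passes through a general point.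

A hypersurface $X=\{F=0\}\subset\mathbb P^{n+1}$ of degree $d$ carries an evident supply of curves with maps to $\mathbb P^1$. If $\Pi$ is a plane through a point $x\in X$ and the plane curve $X\cap\Pi$ has multiplicity $\kappa$ at $x$, then projection from $x$ has degree $d-\kappa$ on $X\cap\Pi$. A general plane through $x$ gives $\kappa=1$, a plane in the tangent hyperplane gives $\kappa\ge2$, and one asks how large $\kappa$ can be if these curves are to cover $X$. For $x\in X$ let
\[
V_x^\kappa\subset\mathbb P(T_x\mathbb P^{n+1})\cong\mathbb P^n
\]
be the set of lines that meet $X$ at $x$ with multiplicity at least $\kappa$. If $x=[1:0:\dots:0]$ and $F(1,x')=\sum_i f_i(x')$ with $f_i$ homogeneous of degree $i$, then $F(1,tx')=\sum_i t^if_i(x')$, so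
\begin{equation}\label{eq:V}
V_x^\kappa=\{f_1=\dots=f_{\kappa-1}=0\}.
\end{equation}
A plane $\Pi\ni x$ is a line in $\mathbb P(T_x\mathbb P^{n+1})$, and $X\cap\Pi$ has multiplicity at least $\kappa$ at $x$ exactly when this line lies in $V_x^\kappa$.

The pairs $x\in\Pi$ of a point and a plane in $\mathbb P^{n+1}$ depend on $(n+1)+2(n-1)=3n-1$ parameters. For $d\ge\kappa-1$, multiplicity at least $\kappa$ at $x$ imposes $\kappa(\kappa+1)/2$ independent linear conditions on $F$, one for each Taylor coefficient of order less than $\kappa$ in two variables. So a general $X$ has a family of such plane sections of dimension at most $3n-1-\kappa(\kappa+1)/2$, and a family of curves covers the $n$-dimensional variety $X$ only if its dimension is at least $n-1$. This requires $\kappa(\kappa+1)\le4n$, that is, $(2\kappa+1)^2\le16n+1$. The largest such integer is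
\[
\kappa_0=\Big\lfloor\frac{\sqrt{16n+1}-1}{2}\Big\rfloor ,
\]
and one would guess that $\operatorname{cov.gon}(X)=d-\kappa_0$ when $d$ is large. Two things could spoil the guess. Curves of low gonality need not come from projection from a point of $X$. And those that do need not be plane curves: if $X$ contains no line and $R\subset V_x^\kappa$ is any rational curve, then the cone over $R$ with vertex $x$ cuts a curve on $X$, and projection from $x$ maps each of its components onto $R$ with degree at most $d-\kappa$.

\subsection{The problem}

The following bounds are known; we take them, together with the problem below, from \cite{Note}.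

\begin{theorem}\label{thm:known}
Let $n\ge2$ and let $X\subset\mathbb P^{n+1}$ be a very general hypersurface of degree $d\ge2n+2$. Then
\[
d-\Big\lfloor\frac{\sqrt{16n+9}-1}{2}\Big\rfloor\;\le\;\operatorname{cov.gon}(X)\;\le\;d-\Big\lfloor\frac{\sqrt{16n+1}-1}{2}\Big\rfloor .
\]
\end{theorem}

The upper bound is attained by a covering family of plane sections, each cut out by the plane spanned by a point $x\in X$ and a suitable line, to which it maps by projection from $x$. In the lower bound, $\lfloor(\sqrt{16n+9}-1)/2\rfloor$ is the largest $\kappa$ with $\kappa(\kappa+1)\le4n+2$. A product of consecutive integers is even, so the two bounds differ exactly when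
\begin{equation}\label{eq:exc}
k(k+1)=4n+2\quad\text{for some integer }k\ge1,
\end{equation}
and then $\kappa_0=k-1$ and $\operatorname{cov.gon}(X)\in\{d-k,\,d-k+1\}$. Equation \eqref{eq:exc} forces $k\equiv1$ or $2\pmod4$. The value $k=4\alpha+1$ gives $n=4\alpha^2+3\alpha$, the value $k=4\alpha+2$ gives $n=4\alpha^2+5\alpha+1$, and $n\ge2$ means $\alpha\ge1$, so $k\ge5$. We call
\[
n\in\{4\alpha^2+3\alpha,\ 4\alpha^2+5\alpha+1\mid\alpha\ge1\}=\{7,10,22,27,\dots\}
\]
the \emph{exceptional dimensions}. The problem is to determine $\operatorname{cov.gon}(X)$ in the exceptional dimensions, and in particular to prove or disprove the conjecture that it equals the upper bound of Theorem~\ref{thm:known}.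

\subsection{Results}

The conjecture is true.

\begin{theorem}\label{thm:main}
Let $n\ge2$ and let $X\subset\mathbb P^{n+1}$ be a very general hypersurface of degree $d\ge2n+2$. Then
\[
\operatorname{cov.gon}(X)=d-\Big\lfloor\frac{\sqrt{16n+1}-1}{2}\Big\rfloor .
\]
In particular $\operatorname{cov.gon}(X)=d-4\alpha$ if $n=4\alpha^2+3\alpha$, and $\operatorname{cov.gon}(X)=d-4\alpha-1$ if $n=4\alpha^2+5\alpha+1$, for every $\alpha\ge1$.
\end{theorem}

The next two theorems deal with the two objections to the guess. A \emph{covering family of curves with degree-$c$ maps} on $X$ consists of an irreducible variety $B$, a smooth projective morphism $\mathcal C\to B$ whose fibers $\tilde C_b$ are irreducible curves, and morphisms $\nu\colon\mathcal C\to X$ and $\pi\colon\mathcal C\to\mathbb P^1$ such that $\nu$ is dominant, each $\tilde C_b$ maps birationally onto its image $C_b\subset X$, and each map $\tilde C_b\to\mathbb P^1$ has degree $c$. It \emph{computes} the covering gonality if $c=\operatorname{cov.gon}(X)$.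

\begin{theorem}\label{thm:cones}
Let $n\ge2$, let $X\subset\mathbb P^{n+1}$ be a very general hypersurface of degree $d\ge2n+2$, and let $1\le\kappa<d-\frac{3n}2$; the upper bound on $\kappa$ holds, for instance, if $2\kappa<n+4$.
\begin{enumerate}
\item[(i)] In every covering family of curves with degree-$(d-\kappa)$ maps on $X$, the general curve $C$ lies on a cone with vertex a point $x\in X$ over a rational curve $R\subset V_x^\kappa$, and its map to $\mathbb P^1$ is the projection from $x$.
\item[(ii)] Such families do not exist if $\kappa(\kappa+1)>4n$.
\item[(iii)] Statement \textup{(i)} applies to every covering family that computes $\operatorname{cov.gon}(X)$.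
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:Q}
Let $n\ge2$ and $k\ge1$ satisfy $k(k+1)>4n$, let $d\ge k-1$, and let $X\subset\mathbb P^{n+1}$ be a very general hypersurface of degree $d$. Then the set
\[
Q_X^k=\{(x,[\ell]) : x\in X,\ [\ell]\in V_x^k\text{ lies on a rational curve contained in }V_x^k\}
\]
is contained in a countable union of constructible sets of dimension at most $n-1$.
\end{theorem}

The theorems fit together as follows. In a family as in Theorem~\ref{thm:cones}(i), the rulings of the cones meet a dense subset of $X$, and each meets $X$ in finitely many points, so they form a set of dimension at least $n$. Theorem~\ref{thm:Q} forbids this when $\kappa(\kappa+1)>4n$, and in an exceptional dimension this excludes the value $d-k$.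

\subsection{The first exceptional dimension}\label{ss:seven}

We explain for $n=7$, $k=5$ why a parameter count misses Theorem~\ref{thm:Q} by one condition, and how the condition is recovered. By \eqref{eq:V}, $V_x^5$ is the zero set $V(f)\subset\mathbb P^7$ of a tuple $f=(f_1,f_2,f_3,f_4)$ of forms of degrees $1,2,3,4$. Let $S_m$ be the vector space of such tuples on $\mathbb P^m$. As $F$ varies, its Taylor tuple $f$ at $x$ is arbitrary, and $x$ moves in $7$ dimensions. So Theorem~\ref{thm:Q} follows if the pairs $(p,f)$ with $p$ on a rational curve of a given family in $V(f)$ form a locus $\mathcal R$ of dimension less than $\dim S_7$. All pairs with $f(p)=0$ form a variety of dimension $\dim S_7+7-4$. Fixing $p$, we must therefore show that the fiber $W=\mathcal R_p$ has codimension at least $4$ in the space $S_7(p)$ of tuples that vanish at $p$.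

For lines this is a count: the lines through $p$ form a $\mathbb P^6$, and containing one of them imposes $1+2+3+4=10$ conditions on $S_7(p)$, so the codimension is at least $4$. For rational curves of arbitrary degree we add variables. Let $W^+\subset S_8(p)$ be the closure of the set of tuples whose restriction to some hyperplane through $p$ lies in $W$, and define $W^{++}\subset S_9(p)$ in the same way. A general member of $W^{++}$ still has a rational curve through $p$ in its zero set. A general complete intersection of type $(1,2,3,4)$ in $\mathbb P^9$ has trivial canonical bundle, since $1+2+3+4=10$, and is not covered by rational curves; hence $W^{++}\ne S_9(p)$. Each step lowers a positive codimension by at least one, so $W$ has codimension at least $3$. This is one less than needed.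

Suppose the codimension is $3$. Then $W,W^+,W^{++}$ have codimensions exactly $3,2,1$. A step that gains only one is rigid (Lemma~\ref{lem:step}): for general $f\in W$ there is a line $\ell_p\ni p$ such that every tuple vanishing on $\ell_p$ is tangent to $W$ at $f$. Let $\Delta\subset S_7$ be the image of $\mathcal R$. Now $\dim\mathcal R=\dim S_7$ and the fibers of $\mathcal R\to\Delta$ contain curves, so $\Delta\ne S_7$. But $T_f\Delta$ contains the tuples vanishing on $\ell_p$ for \emph{every} general point $p$ of the rational curve $R\subset V(f)$. If two of these lines are skew, their ideals add up to $(x_0,\dots,x_7)$, and $T_f\Delta=S_7$. If two of them meet, say $\ell_p=\{x_2=\dots=x_7=0\}$ and $\ell_q=\{x_1=x_3=\dots=x_7=0\}$, their ideals add up to the ideal $(x_1,\dots,x_7)$ of the point $o=[1:0:\dots:0]$; only the four values of a tuple at $o$ remain to be varied, and infinitesimal changes of coordinates vary them freely if the Jacobian of $f$ has rank $4$ at $o$. If all the lines coincide, then $R$ is a line, which the inequality $4>3$ excludes. So codimension $3$ does not occur.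

Section~\ref{sec:tools} collects standard tools and Section~\ref{sec:step} proves the step lemma. Section~\ref{sec:rational} carries out the argument above in general. Section~\ref{sec:cones} reduces curves of low gonality to cones, using the step lemma a second time, and Section~\ref{sec:proofs} concludes.

\section{Canonical forms and pencils}\label{sec:tools}

\subsection{Conventions}

Varieties are irreducible and reduced. The dimension of a constructible set is that of its closure. A \emph{rational curve} is an irreducible curve with normalization $\mathbb P^1$; by L\"uroth's theorem, the image of a non-constant morphism from $\mathbb P^1$ is a rational curve. We write $I_Z(i)=H^0(\mathbb P^m,\mathcal I_Z(i))$ for the forms of degree $i$ that vanish on $Z\subset\mathbb P^m$. A \emph{linear embedding} $\mathbb P^m\to\mathbb P^{m'}$ is an injective linear map $\mathbb C^{m+1}\to\mathbb C^{m'+1}$, so that forms can be pulled back. A morphism is \emph{submersive} (\emph{immersive}) at a smooth point with smooth image point if its differential there is surjective (injective). Throughout,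
\[
S=H^0(\mathbb P^{n+1},\mathcal O(d)),\qquad \mathcal X=\{(x,F)\in\mathbb P^{n+1}\times S: F(x)=0\};
\]
$\mathcal X$ is a vector bundle over $\mathbb P^{n+1}$, hence a smooth variety, of dimension $\dim S+n$. We use the following facts.
\begin{enumerate}
\item[(F1)] \emph{Generic smoothness.} A dominant morphism of varieties $Z\to Y$ is submersive at a general point of $Z$, and if $Z$ is smooth, then the fiber over a general point of $Y$ is smooth. If $Z\to Y$ is submersive at $z$ and $Y\to T$ is submersive at the image of $z$, then the map of fibers $Z_t\to Y_t$ is submersive at $z$: a vector tangent to $Y_t$ lifts to $T_zZ$, and the lift maps to $0$ in $T_tT$.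
\item[(F2)] If $Z\to M$ is a smooth morphism to a variety and its non-empty fibers are irreducible, then $Z$ is irreducible or empty. Indeed, smooth morphisms are open, so two non-empty open subsets of $Z$ meet a common fiber, and they meet each other in it.
\item[(F3)] Images of constructible sets are constructible, and a dense constructible subset of a variety contains a dense open subset. If $Z$ is of finite type over a variety $T$, then its fiber over a general point of $T$ is empty or has dimension at most $\dim Z-\dim T$.
\item[(F4)] Since $\mathbb C$ is uncountable, a variety is not a countable union of proper closed subsets. So if it is covered by countably many constructible sets, one of them contains a dense open subset.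
\item[(F5)] For a projective scheme $Y\subset\mathbb P^N$, the morphisms $\mathbb P^1\to Y$ of a given degree $e$ form a quasi-projective scheme: they are the tuples of $N+1$ binary forms of degree $e$ without common zero, up to scalar, that satisfy the equations of $Y$.
\end{enumerate}

\subsection{Trace, Cayley--Bacharach and slicing}

Positivity of the canonical bundle obstructs curves of low gonality through the following mechanism. If an $a$-dimensional variety $Y$ is swept out by an $(a-1)$-dimensional family of curves with degree-$d'$ maps to $\mathbb P^1$, then the $d'$ points of a general fiber cannot be separated by canonical forms.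

\begin{lemma}[Trace]\label{lem:trace}
Let $Z$ and $B$ be varieties with $\dim Z=a=\dim B+1$, let $q\colon Z\dashrightarrow B\times\mathbb P^1$ be dominant of degree $d'$, and let $u\colon Z\dashrightarrow Y$ be dominant onto a smooth projective variety $Y$ of dimension $a$. For a general fiber $\{w_1,\dots,w_{d'}\}$ of $q$, numbered in any way, no $\omega\in H^0(Y,K_Y)$ vanishes at $u(w_1),\dots,u(w_{d'-1})$ but not at $u(w_{d'})$.
\end{lemma}

\begin{proof}
By resolution of singularities we may assume that $Z$ and $B$ are smooth and projective and that $q$ and $u$ are morphisms. Both are generically finite, so there is a dense open $O\subset B\times\mathbb P^1$, independent of $\omega$, such that $q$ is finite \'etale over $O$ and $u$ is \'etale on $q^{-1}(O)$. On $O$ the \emph{trace} of $u^*\omega$ is the sum of its pull-backs under the $d'$ local inverses of $q$. It extends to a holomorphic $a$-form on $B\times\mathbb P^1$. Indeed, outside a closed subset of codimension at least two, $q$ is finite and has the local analytic form $(z,t)\mapsto(s,t)=(z^m,t)$ with $t=(t_1,\dots,t_{a-1})$; since $z^j\,dz=\frac1m z^{j+1}\,ds/s$, the sum of $z^j\,dz$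 over the $m$ branches is $s^{(j+1)/m-1}ds$ if $m$ divides $j+1$ and $0$ otherwise, which is holomorphic; and holomorphic forms extend across codimension two. The trace vanishes, because $H^0(K_{B\times\mathbb P^1})=H^0(K_B)\otimes H^0(\mathcal O_{\mathbb P^1}(-2))=0$. Over a point of $O$, if $d'-1$ of the $d'$ summands vanish, so does the last, and then $\omega$ vanishes at $u(w_{d'})$ because $u$ is \'etale at $w_{d'}$.
\end{proof}

When $K_Y=\mathcal O_Y(r)$, the lemma is a condition on points in projective space. A finite non-empty set $\Gamma$ in a projective space satisfies the \emph{Cayley--Bacharach condition} $CB(r)$, for $r\ge0$, if every form of degree $r$ that vanishes at all points of $\Gamma$ but one vanishes on $\Gamma$.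

\begin{lemma}\label{lem:CB}
If $\Gamma$ satisfies $CB(r)$, then $|\Gamma|\ge r+2$. If moreover $|\Gamma|\le2r+1$, then $\Gamma$ lies on a line.
\end{lemma}

\begin{proof}
Suppose $|\Gamma|\le r+1$ and fix $\gamma\in\Gamma$. Choose $r$ linear forms that do not vanish at $\gamma$, such that each of the at most $r$ other points is a zero of one of them. Their product contradicts $CB(r)$.

We prove the second claim by induction on $r$; for $r=0$ it is vacuous by the first claim. If $H$ is a hyperplane that does not contain $\Gamma$, then $\Gamma\setminus H$ satisfies $CB(r-1)$, as one sees by multiplying with the equation of $H$. Let $r\ge1$ and suppose $\Gamma$ is not collinear. Choose $H$ containing at least two but not all points of $\Gamma$. Then $\Gamma'=\Gamma\setminus H$ has at most $2r-1$ points, so it lies on a line by induction, and $|\Gamma'|\ge r+1$ by the first claim. Choose a hyperplane $H'$ that contains this line but not $\Gamma$. Then $\Gamma\setminus H'$ satisfies $CB(r-1)$ and has at most $(2r+1)-(r+1)=r$ points, against the first claim.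
\end{proof}

The families we meet have too many parameters for Lemma~\ref{lem:trace}. The next lemma cuts them down through a prescribed member.

\begin{lemma}[Slicing]\label{lem:slice}
Let $M$ be smooth and quasi-projective, not necessarily connected, let $\Theta\subset M\times\mathbb P^1$ be open, and let $\mathcal Z\to\Theta$ be finite \'etale of degree $d'$, such that the non-empty fibers of $\mathcal Z\to M$ are irreducible. Let $u\colon\mathcal Z\to Y$ be a morphism and let $\hat z\in\mathcal Z$ lie over $\phi\in M$. Assume that $u(\hat z)$ is a smooth point of $Y$ at which $Y$ has dimension $a$, that $u$ is submersive at $\hat z$, and that $u|_{\mathcal Z_\phi}$ is immersive at $\hat z$. Then there is a closed subvariety $B\subset M$ through $\phi$, of dimension $a-1$, such that $Z=\mathcal Z_B$ is irreducible, finite \'etale of degree $d'$ over the dense open subset $\Theta\cap(B\times\mathbb P^1)$ of $B\times\mathbb P^1$, and dominates the component of $Y$ through $u(\hat z)$.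
\end{lemma}

\begin{proof}
The kernel of $du$ at $\hat z$ has dimension $\dim_\phi M+1-a$ and meets $T_{\hat z}\mathcal Z_\phi$ in $0$, so it maps isomorphically onto a subspace $K\subset T_\phi M$. Choose a complement of $K$; it has dimension $a-1$. Choose functions near $\phi$ that vanish at $\phi$ and whose differentials are a basis of the annihilator of this complement, and let $B$ be the closure of the component through $\phi$ of their zero set. Then $B$ is smooth at $\phi$ and $T_\phi B\cap K=0$. By (F2), $Z$ is irreducible, and it is smooth of dimension $a$ at $\hat z$. A vector in $T_{\hat z}Z\cap\ker du$ maps to $0$ in $T_\phi M$, so it lies in $T_{\hat z}\mathcal Z_\phi\cap\ker du=0$. Thus $Z\to Y$ is \'etale at $\hat z$.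
\end{proof}

\begin{corollary}\label{cor:uniruled}
Let $Y$ be a smooth projective variety with $H^0(Y,K_Y)\ne0$. Then the rational curves in $Y$ do not cover a dense open subset of $Y$.
\end{corollary}

\begin{proof}
By (F5) the non-constant morphisms $\mathbb P^1\to Y$ are the points of countably many quasi-projective varieties $M$. If their images cover a dense open subset, then by (F3) and (F4) the evaluation map $M\times\mathbb P^1\to Y$ is dominant for some $M$, which we replace by its smooth locus. Lemma~\ref{lem:slice} applies to $\mathcal Z=\Theta=M\times\mathbb P^1$ and a general point $\hat z$. Lemma~\ref{lem:trace} with $d'=1$ then says that every $\omega\in H^0(K_Y)$ vanishes on a dense subset of $Y$.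
\end{proof}

\section{Adding a variable}\label{sec:step}

\subsection{Loci of pointed forms}

Fix degrees $d_1,\dots,d_r\ge1$, and fix a point $p$ in each $\mathbb P^m$. Put
\[
S_m=\bigoplus_iH^0(\mathbb P^m,\mathcal O(d_i)),\qquad S'_m=\bigoplus_iH^0(\mathbb P^m,\mathcal O(d_i-1)),\qquad L=I_p(1),
\]
so $\dim L=m$. For $Z\subset\mathbb P^m$ let $I_Z=\bigoplus_iI_Z(d_i)\subset S_m$, and write $S_m(x)=I_x$ for a point $x$. The ideal of a linear subspace $\Lambda$ is generated by linear forms, so the products $\lambda g$ with $\lambda\in I_\Lambda(1)$ and $g\in S'_m$ span $I_\Lambda$; this includes $\Lambda=\emptyset$, where $I_\emptyset=S_m$. In particular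
\begin{equation}\label{eq:sum}
I_\ell+I_{\ell'}=I_{\ell\cap\ell'}\quad\text{for lines }\ell,\ell'\subset\mathbb P^m,
\end{equation}
because $I_\ell(1)+I_{\ell'}(1)=I_{\ell\cap\ell'}(1)$. Let $U_m=\{(x,f)\in\mathbb P^m\times S_m: f(x)=0\}$, with the action $A\cdot(x,f)=(Ax,f\circ A^{-1})$ of $GL_{m+1}$, and let $\operatorname{Stab}(p)\subset GL_{m+1}$ be the stabilizer of $p$. A $GL_{m+1}$-stable locus in $U_m$ is determined by its fiber over $p$.

\begin{lemma}\label{lem:homog}
Let $\Sigma\subset U_m$ be a $GL_{m+1}$-stable subset with closure $\mathcal Y$. Then $\mathcal Y_p\subset S_m(p)$ is the closure of $\Sigma_p$ and is $\operatorname{Stab}(p)$-stable, and $\mathcal Y\to\mathbb P^m$ is locally trivial with fiber $\mathcal Y_p$. If $\mathcal Y$ is irreducible, then $\mathcal Y_p$ is irreducible and has the same codimension in $S_m(p)$ as $\mathcal Y$ in $U_m$.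
\end{lemma}

\begin{proof}
Cover $\mathbb P^m$ by finitely many open sets $O$ with morphisms $A\colon O\to GL_{m+1}$ such that $A(x)p=x$. The isomorphism $U_m|_O\to O\times S_m(p)$, $(x,f)\mapsto(x,f\circ A(x))$, maps $\Sigma|_O$ onto $O\times\Sigma_p$. All claims follow.
\end{proof}

Let $W\subset S_m(p)$ be closed, irreducible and $\operatorname{Stab}(p)$-stable, of codimension $\varepsilon$, with smooth locus $W^{\mathrm{sm}}$. We think of $W$ as a property of $f$ at $p$, such as the existence of a special curve through $p$ in the zero set of $f$. A property of this kind passes from a hyperplane section to the ambient zero set, and this suggests the following definition. Let $W^+\subset S_{m+1}(p)$ be the closure of the set of $F$ such that $\varphi^*F\in W$ for some linear embedding $\varphi\colon\mathbb P^m\to\mathbb P^{m+1}$ with $\varphi(p)=p$. The set of such pairs $(\varphi,F)$ is the preimage of $\{\varphi\}\times W$ under a surjection of vector bundles over the variety $\{\varphi\}$ of these embeddings. So it is irreducible, and $W^+$ is again closed, irreducible and $\operatorname{Stab}(p)$-stable.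

The hyperplanes through $p$ have $m$ parameters. Tilting the hyperplane $y=0$ to $y=t\lambda(x)$, with $\lambda\in L$, changes the restriction of $F=f+yg+\cdots$ by $t\lambda g$ to first order, and a parameter is wasted if $\lambda g$ is tangent to $W$. So let $\rho=\rho(W)$ be the rank of
\begin{equation}\label{eq:rho}
L\longrightarrow S_m(p)/T_fW,\qquad\lambda\longmapsto\lambda g ,
\end{equation}
for general $(f,g)\in W^{\mathrm{sm}}\times S'_m$.

\begin{lemma}[Step lemma]\label{lem:step}
In this situation:
\begin{enumerate}
\item[(i)] $W^+$ has codimension $\varepsilon-\rho$ in $S_{m+1}(p)$.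
\item[(ii)] If $\varepsilon\ge1$, then $\rho\ge1$.
\item[(iii)] Let $\varepsilon\ge2$ and $\rho=1$. For every $f\in W^{\mathrm{sm}}$ there is a unique line $\ell(f)\ni p$ with $I_{\ell(f)}\subset T_fW$, and $f\mapsto\ell(f)$ is a $\operatorname{Stab}(p)$-equivariant morphism on $W^{\mathrm{sm}}$. Moreover $f+I_{\ell(f)}\subset W$, and $\ell(f+h)=\ell(f)$ for every $h\in I_{\ell(f)}$ with $f+h\in W^{\mathrm{sm}}$.
\end{enumerate}
\end{lemma}

Part (iii) says that the smallest possible gain occurs only when membership in $W$ is decided by the restriction of $f$ to a line through $p$. If $\varepsilon=1$, then $\rho=1$ by (ii) and $\rho\le\varepsilon$, so the hypothesis $\rho=1$ carries information only for $\varepsilon\ge2$.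

\begin{example}\label{ex:contact}
Take one form of degree $d\ge k-1$, and let $W_m\subset S_m(p)$ be the set of $f$ for which some line through $p$ meets $\{f=0\}$ at $p$ with multiplicity at least $k$. It is the image of a vector bundle of corank $k-1$ in $\mathbb P^{m-1}\times S_m(p)$, so it is closed and irreducible. The fiber over $f$ is $\{f_1=\dots=f_{k-1}=0\}\subset\mathbb P^{m-1}$, as in \eqref{eq:V}. For $m\le k$ it is finite when the $f_i$ are general among forms through a given point, so $W_m$ has codimension $k-m$. Every line through $p$ in $\mathbb P^{m+1}$ lies in a hyperplane, so $W_m^+=W_{m+1}$, and each step gains exactly one.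

Let us see the line of (iii) appear for $m=2$, $k=4$, where $\varepsilon=2$. Let $p=[1:0:0]$, and let $a_i$ and $b_i$ be the coefficients of $x_1^i$ and $x_1^{i-1}x_2$ in $f_i$. Where $b_1\ne0$, the only candidate is the tangent line $x_2=tx_1$ with $t=-a_1/b_1$, and $W_2$ is given by $f_2(1,t)=f_3(1,t)=0$. At a point $f\in W_2$ with $t=0$ we have $\dot t=-\dot a_1/b_1$, so $T_fW_2$ is cut out by
\[
e_1=b_1\dot a_2-b_2\dot a_1,\qquad e_2=b_1\dot a_3-b_3\dot a_1 .
\]
Both functionals depend only on the restriction of $\dot f$ to $\ell=\{x_2=0\}$. For $\lambda=\alpha x_1+\beta x_2$ this gives $e_i(\lambda g)=\alpha\,e_i(x_1g)$. So \eqref{eq:rho} has the same kernel $\mathbb Cx_2=I_\ell(1)$ for all general $g$, and $I_\ell\subset T_fW_2$. The proof of (iii) recovers this product form of $e_i(\lambda g)$ from the rank condition alone.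
\end{example}

\subsection{Proof of the step lemma}

(i) Let $(x,y)$ be coordinates on $\mathbb P^{m+1}$ with $\mathbb P^m=\{y=0\}$, and for $\lambda\in L$ let $\varphi_\lambda(x)=(x,\lambda(x))$. The map $L\times S_{m+1}(p)\to S_m(p)$, $(\lambda,F)\mapsto\varphi_\lambda^*F$, is smooth and surjective with irreducible fibers, so the preimage $I$ of $W$ is irreducible of dimension $m+\dim S_{m+1}(p)-\varepsilon$. A general embedding with $\varphi(p)=p$ has the form $x\mapsto(Ax,\mu(x))$ with $A\in\operatorname{Stab}(p)$ and $\mu\in L$, so $\varphi=\varphi_\lambda\circ A$ with $\lambda=\mu\circ A^{-1}$. Since $W$ is $\operatorname{Stab}(p)$-stable, $\varphi^*F\in W$ if and only if $\varphi_\lambda^*F\in W$. Hence the projection $I\to W^+$ is dominant, and by (F1) $\dim W^+$ is the rank of its differential at a general point.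

Let $\tau_\mu(x,y)=(x,y+\mu(x))$ for $\mu\in L$. Since $\tau_\mu\circ\varphi_{\lambda-\mu}=\varphi_\lambda$, the maps $(\lambda,F)\mapsto(\lambda-\mu,\tau_\mu^*F)$ preserve $I$. They are compatible with the projection and transitive on the first coordinate, so we may compute the rank at a point $(0,F)$ with $F=f+yg+y^2(\cdots)$ and $(f,g)\in W^{\mathrm{sm}}\times S'_m$ general. Differentiating $\varphi_{t\lambda}^*(F+t\dot F)$ at $t=0$ gives
\[
T_{(0,F)}I=\{(\lambda,\dot F):\dot F|_{y=0}+\lambda g\in T_fW\}.
\]
The kernel of the projection to $\dot F$ is $\{\lambda:\lambda g\in T_fW\}$, of dimension $m-\rho$. So $\dim W^+=\dim I-(m-\rho)=\dim S_{m+1}(p)-(\varepsilon-\rho)$.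

(ii) If $\rho=0$, then for general $f$ we have $\lambda g\in T_fW$ for all $\lambda$ and general $g$, hence for all $g$. These products span $S_m(p)$, so $\varepsilon=0$.

(iii) \emph{The line.} The rank of \eqref{eq:rho} is lower semicontinuous, so it is at most $1$ for all $(f,g)\in W^{\mathrm{sm}}\times S'_m$. Fix $f\in W^{\mathrm{sm}}$ and let $e_1,\dots,e_\varepsilon$ be a basis of the annihilator of $T_fW$ in $S_m(p)^*$. The linear maps $S'_m\to L^*$, $g\mapsto(\lambda\mapsto e_i(\lambda g))$, are linearly independent, because a combination of the $e_i$ that kills all products $\lambda g$ is zero. In a basis of $L$ they are the rows of an $\varepsilon\times m$ matrix of linear forms on $S'_m$, whose $2\times2$ minors vanish. Divide one row by the greatest common divisor of its entries in the polynomial ring $\mathbb C[S'_m]$; this gives a homogeneous vector $b$ with coprime entries. Every row is $a_ib$ with $a_i$ a rational function, and $a_i$ is a polynomial by unique factorization, with $\deg a_i+\deg b=1$. If $\deg b=1$, then the $a_i$ are constants and the rows are proportional, which contradicts independence since $\varepsilon\ge2$. So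 $b=v\in L^*$ is a non-zero constant vector and
\begin{equation}\label{eq:product}
e_i(\lambda g)=a_i(g)\,\lambda(v),\qquad a_1,\dots,a_\varepsilon\in(S'_m)^*\text{ linearly independent.}
\end{equation}
The lines through $p$ are the points of $\mathbb P(L^*)$. Let $\ell(f)$ be the line with $I_{\ell(f)}(1)=v^\perp\subset L$. By \eqref{eq:product}, $I_{\ell(f)}\subset T_fW$. If two different lines through $p$ had this property, \eqref{eq:sum} would give $T_fW=S_m(p)$. So $\ell(f)$ is unique, and uniqueness implies equivariance. Near a given $f_0$, let $e_1$ vary as a regular section of the conormal bundle of $W^{\mathrm{sm}}$ and fix $g_0$ with $a_1(g_0)\ne0$ at $f_0$. Then $\lambda\mapsto e_1(\lambda g_0)$ is a non-zero multiple of $v$ that depends regularly on $f$ near $f_0$. So $\ell$ is a morphism.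

\emph{Constancy.} So far $I_{\ell(f)}$ is only tangent to $W$. To integrate, we must know that $\ell$ does not move in the directions of $I_{\ell(f)}$, and this comes from the fact that brackets of vector fields tangent to $W$ are tangent to $W$. Fix $f_0\in W^{\mathrm{sm}}$. Choose a basis $x_1,\dots,x_m$ of $L$ and an open neighborhood $W^\circ\subset W^{\mathrm{sm}}$ of $f_0$ on which $v$ can be scaled to $v(f)=(1,v_2(f),\dots,v_m(f))$. The forms $\lambda_j(f)=x_j-v_j(f)x_1$, $2\le j\le m$, are a basis of $v(f)^\perp$. For $g\in S'_m$, the map $\xi_{j,g}(f)=\lambda_j(f)g$ is a vector field on $W^\circ$. For vector fields on a submanifold of a vector space, viewed as vector-valued functions, $[\xi,\xi']=d\xi'(\xi)-d\xi(\xi')$. Hence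
\[
[\xi_{i,g},\xi_{j,g'}]=-(\xi_{i,g}v_j)\,x_1g'+(\xi_{j,g'}v_i)\,x_1g\ \in\ T_fW .
\]
By \eqref{eq:product}, $x_1u\in T_fW$ if and only if $u\in A^\perp:=\bigcap_i\ker a_i$, a subspace of codimension $\varepsilon\ge2$ in $S'_m$. Given $f,g,i,j$, we can therefore choose $g'\notin A^\perp+\mathbb Cg$, and then $-(\xi_{i,g}v_j)g'+(\xi_{j,g'}v_i)g\in A^\perp$ forces $\xi_{i,g}v_j=0$ at $f$. The vectors $\xi_{i,g}(f)$ span $I_{\ell(f)}$, so $dv$ vanishes on $I_{\ell(f)}$ for every $f\in W^\circ$.

Let $h\in I_{\ell(f_0)}$ and write $h=\sum_j\lambda_j(f_0)g_j$. Let $\gamma(t)$ be the holomorphic integral curve of $\sum_j\xi_{j,g_j}$ through $f_0$. Then $\gamma'(t)\in I_{\ell(\gamma(t))}$, so $v$ is constant along $\gamma$, so $\gamma'(t)=h$ and $\gamma(t)=f_0+th$. Thus $f_0+th\in W$ and $\ell(f_0+th)=\ell(f_0)$ for small $t$. As $W$ is Zariski closed, $f_0+th\in W$ for all $t$. The morphism $t\mapsto\ell(f_0+th)$, defined on the open set of $t$ with $f_0+th\in W^{\mathrm{sm}}$, is constant near $0$, hence constant. This proves Lemma~\ref{lem:step}. \qed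

\section{Rational curves in complete intersections of type $(1,2,\dots,k-1)$}\label{sec:rational}

In this section $(d_i)=(1,2,\dots,k-1)$ and $V(f)=\{f_1=\dots=f_{k-1}=0\}$ for $f\in S_m$. Then $\dim U_n=\dim S_n+n-k+1$.

\begin{proposition}\label{prop:A}
Let $n\ge2$ and $k(k+1)\ge4n+2$. Let $\mathcal H$ be an irreducible component of the space of pairs $(f,\psi)$ with $f\in S_n$ and $\psi\colon\mathbb P^1\to V(f)\subset\mathbb P^n$ a morphism of a fixed degree $e\ge1$. Let $\mathcal R\subset U_n$ be the closure of the set of $(p,f)$ with $p\in\psi(\mathbb P^1)$ for some $(f,\psi)\in\mathcal H$. Then $\dim\mathcal R<\dim S_n$. Equivalently, the codimension $\varepsilon$ of $\mathcal R$ in $U_n$ is at least $n-k+2$.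
\end{proposition}

\begin{proof}
The connected group $GL_{n+1}$ preserves $\mathcal H$, and $\mathcal R$ is the closure of the image of $\mathcal H\times\mathbb P^1$. So $\mathcal R$ is irreducible and $GL_{n+1}$-stable. By Lemma~\ref{lem:homog}, $W=\mathcal R_p$ is irreducible of codimension $\varepsilon$ in $S_n(p)$, and for general $f\in W$ a rational curve in $V(f)$ passes through $p$. We step up to the projective space in which complete intersections of type $(1,\dots,k-1)$ have trivial canonical bundle. Its dimension is
\[
N=\tfrac{k(k-1)}2-1 .
\]
Since $k(k+1)\ge10$, we have $k\ge3$. Also $N\ge n$: otherwise $k(k+1)\ge4n+2\ge2k(k-1)+2$, that is, $(k-1)(k-2)\le0$.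

\emph{Step 1: $\varepsilon\ge N-n+1$; if equality holds and $N>n$, then $\rho(W)=1$.} Put $W^{(n)}=W$ and $W^{(m+1)}=(W^{(m)})^+$. For general $F\in W^{(m)}$, the set $V(F)$ contains a rational curve through $p$. Indeed, if this holds on a dense open subset $W^\circ\subset W^{(m)}$, then the pairs $(\varphi,F)$ with $\varphi^*F\in W^\circ$ are dense among those with $\varphi^*F\in W^{(m)}$, so their image contains a dense open subset of $W^{(m+1)}$, and $\varphi$ maps a rational curve in $V(\varphi^*F)$ to one in $V(F)$. By Lemma~\ref{lem:step}(i),(ii), each step lowers a positive codimension by at least one. If $\varepsilon\le N-n$, the codimension is $0$ after $N-n$ steps. The same holds if $\varepsilon=N-n+1$, $N>n$ and $\rho(W)\ge2$, since the first step then leaves codimension at most $N-n-1$. So if the assertion fails, $W^{(N)}=S_N(p)$, and by Lemma~\ref{lem:homog} there is a dense open $O\subset U_N$ such that for $(x,F)\in O$ a rational curve in $V(F)$ passes through $x$. Since $k-1\le N$, the map $U_N\to S_N$ is surjective, so $O$ meets $V(F)$ for general $F$. If $k=3$, then $N=2$ and $V(F)$ is the finite intersection of a line and a conic,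 which contains no curve. If $k\ge4$, then $V(F)$ is smooth of pure dimension $N-(k-1)=k(k-3)/2>0$ by Bertini's theorem, and by adjunction its canonical bundle is $\mathcal O(\frac{k(k-1)}2-N-1)=\mathcal O$. A component of $V(F)$ that meets $O$ contradicts Corollary~\ref{cor:uniruled}.

\emph{The remaining case.} The inequality $N-n+1\ge n-k+2$ is equivalent to $k(k+1)\ge4n+4$, and then we are done. As $k(k+1)$ is even, only $k(k+1)=4n+2$ remains. Then $k\ge5$, as noted after \eqref{eq:exc}, and substituting $n=(k^2+k-2)/4$ gives
\[
\delta:=n-k+1=N-n+1=\tfrac{(k-1)(k-2)}4\ge3 .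
\]
Suppose $\varepsilon\le\delta$. Since $N-n=\delta-1>0$, Step 1 gives $\varepsilon=\delta\ge3$ and $\rho(W)=1$, so Lemma~\ref{lem:step}(iii) applies. We establish two properties of the line $\ell(f)$ and then let the point $p$ move.

\emph{Step 2: $\ell(f)\not\subset V(f)$ for general $f\in W$.} For a line $\ell\ni p$, the quotient $S_n(p)/I_\ell$ is the sum of the spaces of forms of degree $i$ on $\ell$ that vanish at $p$, so it has dimension $\sum_{i=1}^{k-1}i=N+1$. The lines through $p$ form a $\mathbb P^{n-1}$. So the closed set of $f\in S_n(p)$ such that $V(f)$ contains a line through $p$ has codimension at least $N-n+2>\varepsilon$, and it does not contain $W$.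

\emph{Step 3: for general $f\in W$, the Jacobian matrix of $(f_1,\dots,f_{k-1})$ has rank $k-1$ at every point of $\ell(f)$.} We need the rank along the whole line because Step 4 uses it at a point of $\ell(f)$ over which we have no control and which need not lie in $V(f)$. The pairs $(f,y)$ with $y\in\ell(f)$ and rank at most $k-2$ form a closed subset of $W^{\mathrm{sm}}\times\mathbb P^n$, so the condition is open on $W^{\mathrm{sm}}$, and one example suffices. Take $f\in W^{\mathrm{sm}}$ and coordinates with $\ell=\ell(f)=\{x_2=\dots=x_n=0\}$. By Lemma~\ref{lem:step}(iii), $f+h\in W^{\mathrm{sm}}$ and $\ell(f+h)=\ell$ for general $h\in I_\ell$. Fix $y\in\ell$ with representative $\hat y\in\mathbb C^{n+1}$. The $(k-1)\times(n-1)$ matrix of the $\partial_{x_j}(f_i+h_i)(\hat y)$, $2\le j\le n$, is an affine function of $h$. It is surjective onto all matrices, since $h_i=\sum_{j\ge2}x_jg_{ij}$ has $\partial_{x_j}h_i|_\ell=g_{ij}|_\ell$ with $g_{ij}$ arbitrary of degree $i-1$. The matrices of rank at most $k-2$ have codimension $(n-1)-(k-1)+1=\delta$. So the pairs $(h,y)\in I_\ell\times\ell$ where the rank drops form a set of dimension at most $\dim I_\ell+1-\delta<\dim I_\ell$,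 and for general $h$ the rank is $k-1$ on all of $\ell$.

\emph{Step 4: the contradiction.} For $(x,f)\in\mathcal R$ with $f$ a smooth point of $\mathcal R_x$, let $\ell_x$ be the unique line through $x$ with $I_{\ell_x}\subset T_f\mathcal R_x$. Let $\mathcal R^\circ$ be the set of such pairs for which $\ell_x\not\subset V(f)$ and the Jacobian of $f$ has rank $k-1$ along $\ell_x$. It is $GL_{n+1}$-stable, and it is open and dense in $\mathcal R$ by Steps 2 and 3 and Lemma~\ref{lem:homog}. Let $\Delta\subset S_n$ be the image of $\mathcal R$, a closed $GL_{n+1}$-stable subvariety. The general fiber of $\mathcal R\to\Delta$ contains a curve $\psi(\mathbb P^1)$, and $\dim\mathcal R=\dim U_n-\delta=\dim S_n$. Hence $\dim\Delta<\dim S_n$.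

Take $(f,\psi)\in\mathcal H$ general and put $R=\psi(\mathbb P^1)$. Since $\mathcal H\to\Delta$ and $\mathcal H\times\mathbb P^1\to\mathcal R$ are dominant, $f$ is a smooth point of $\Delta$, so that $T_f\Delta\ne S_n$, and $(x,f)\in\mathcal R^\circ$ for all $x$ in a cofinite subset $R^\circ\subset R$. From $\mathcal R_x\subset\Delta$ we get $I_{\ell_x}\subset T_f\Delta$ for all $x\in R^\circ$. If all $\ell_x$ are one line $\ell$, then $R^\circ\subset\ell$, so $\ell=R\subset V(f)$, against Step 2. So $\ell_x\ne\ell_{x'}$ for some $x,x'\in R^\circ$, and $T_f\Delta\supset I_{\ell_x\cap\ell_{x'}}$ by \eqref{eq:sum}. If the two lines are disjoint, this says $T_f\Delta=S_n$. Otherwise they meet in a point $o$, with representative $\hat o$, and evaluation at $\hat o$ identifies $S_n/I_o$ with $\mathbb C^{k-1}$. Differentiating $f\circ(1+tA)\in\Delta$ at $t=0$, we see that $T_f\Delta$ contains the tuple $z\mapsto df_z(Az)$ for every matrix $A$. Its value at $\hat o$ is $df_{\hat o}(A\hat o)$, and $A\hat o$ is an arbitrary vector. As $o\in\ell_x$, these values fill $\mathbb C^{k-1}$ by Step 3. So again $T_f\Delta=S_n$, a contradiction.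
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:Q}]
Since $k(k+1)$ is even, $k(k+1)>4n$ means $k(k+1)\ge4n+2$. By (F5) there are countably many components $\mathcal H$, with loci $\mathcal R_1,\mathcal R_2,\dots$, and if $p$ lies on a rational curve in $V(f)$, then $(p,f)\in\mathcal R_i$ for some $i$: take for $\psi$ the normalization of the curve. Cover $\mathbb P^{n+1}$ by finitely many open sets $O$ with morphisms $A\colon O\to GL_{n+2}$ such that $A(x)[1:0:\dots:0]=x$. For $(x,F)\in\mathcal X|_O$ write $(F\circ A(x))(1,x')=\sum_if_i(x')$ and $f=(f_1,\dots,f_{k-1})$. By \eqref{eq:V}, $A(x)$ identifies $V(f)$ with $V_x^k$. Because $d\ge k-1$, the map $\mathcal X|_O\to O\times S_n$, $(x,F)\mapsto(x,f)$, is a surjection of vector bundles over $O$, with kernel of rank $\dim S-1-\dim S_n$. So the set of $(x,F,p)\in\mathcal X|_O\times\mathbb P^n$ with $(p,f)\in\mathcal R_i$ has dimension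
\[
(n+1)+\dim\mathcal R_i+\dim S-1-\dim S_n\le\dim S+n-1
\]
by Proposition~\ref{prop:A}. By (F3), for very general $F$ its fiber over $F$ is empty or has dimension at most $n-1$, for all $i$ and $O$. These fibers cover $Q_X^k$.
\end{proof}

\section{From pencils to cones}\label{sec:cones}

In this section $S_m$ and $U_m$ refer to one form of degree $d$; thus $S=S_{n+1}$ and $\mathcal X=U_{n+1}$. We write $X_F=\{F=0\}$.

\subsection{Parameter spaces of pencils}\label{ss:param}

We need to treat all curves with a degree-$c$ map on all hypersurfaces at once. It is convenient to record such a curve by the family of fibers of its map. Let $\operatorname{Sym}^c\mathbb P^{n+1}$ be the projective variety of effective $0$-cycles of degree $c$; a cycle is \emph{reduced} if it consists of $c$ distinct points. A \emph{$c$-pencil} on $X_F$, $F\ne0$, is a morphism $\phi\colon\mathbb P^1\to\operatorname{Sym}^cX_F$ such that $\phi(y)$ is reduced for general $y$ and $C_\phi=\{(y,x):x\in\phi(y)\}\subset\mathbb P^1\times X_F$ is irreducible and birational onto its image in $X_F$. If $C\subset X_F$ is an irreducible curve with normalization $\nu\colon\tilde C\to C$ and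 $\pi\colon\tilde C\to\mathbb P^1$ has degree $c$, then $\phi(y)=\nu_*\pi^*y$ is a $c$-pencil with $C_\phi=(\pi,\nu)(\tilde C)$.

A \emph{family of $c$-pencils} is a quasi-projective variety $M$ with morphisms $M\to S$ and $M\times\mathbb P^1\to\operatorname{Sym}^c\mathbb P^{n+1}$ that assign to each point of $M$ a form $F$ and a $c$-pencil $\phi$ on $X_F$. We denote points of $M$ by $\phi$ and write $F=F_\phi$. Let $\Theta_0\subset M\times\mathbb P^1$ be the open set where $\phi(y)$ is reduced, and let
\[
\mathcal C^\circ=\{(\phi,y,x):(\phi,y)\in\Theta_0,\ x\in\phi(y)\}.
\]
Then $\mathcal C^\circ\to\Theta_0$ is finite \'etale of degree $c$. The fibers of $\mathcal C^\circ\to M$ are non-empty open subsets of the curves $C_\phi$, so $\mathcal C^\circ$ is irreducible by (F2). We call $M$ \emph{dominant} if $\mathcal C^\circ\to\mathcal X$, $(\phi,y,x)\mapsto(x,F_\phi)$, is dominant. Then $M\to S$ is dominant too.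

By (F5), the pairs $(F,\phi)$ with $\phi\colon\mathbb P^1\to\operatorname{Sym}^cX_F$ a morphism form countably many quasi-projective schemes over $S$. Being a $c$-pencil is a constructible condition: that $\phi(y)$ is reduced for general $y$ is open; irreducibility of fibers is constructible in any family of finite type; and an irreducible curve $C_\phi$ is birational onto its image exactly when only finitely many pairs of distinct points of $C_\phi$ have the same image, which is a condition on a fiber dimension. So all pairs $(F,\phi)$ with $\phi$ a $c$-pencil on $X_F$ are the points of countably many families $M_1,M_2,\dots$, locally closed in these schemes.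

\begin{lemma}\label{lem:count}
For very general $F$ the following holds. For each non-dominant $M_i$, the curves of the pencils in $M_i$ on $X_F$ lie in a proper closed subset of $X_F$. Consequently, if irreducible curves with degree-$c$ maps to $\mathbb P^1$ cover a dense open subset of $X_F$, then some $M_i$ is dominant.
\end{lemma}

\begin{proof}
If $M_i$ is not dominant, the closure $D_i$ of the image of $\mathcal C^\circ$ in $\mathcal X$ has dimension less than $\dim S+n$. By (F3), $D_i\cap X_F$ has dimension less than $n$ for general $F$, and it contains the curves in question. The second claim follows from (F4).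
\end{proof}

\begin{proposition}\label{prop:B}
Let $n\ge2$, $d\ge2n+2$, $1\le\kappa<d-\frac{3n}2$ and $c=d-\kappa$, and let $M$ be a dominant family of $c$-pencils. There is a dense open subset $M^\circ\subset M$ with the following properties.
\begin{enumerate}
\item[(a)] For every $\phi\in M^\circ$ there is a point $x_\phi\in X_{F_\phi}$ such that, for every $y$ with $\phi(y)$ reduced, $\phi(y)$ spans a line $\ell_{\phi,y}\not\subset X_{F_\phi}$ and $\ell_{\phi,y}\cdot X_{F_\phi}=\phi(y)+\kappa\,x_\phi$. The line $\ell_{\phi,y}$ depends algebraically on $y$ and is not constant.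
\item[(b)] For general $F$, the lines $\ell_{\phi,y}$ with $\phi\in M^\circ$, $F_\phi=F$ and $\phi(y)$ reduced form a constructible set of dimension at least $n$.
\end{enumerate}
\end{proposition}

The proof occupies the rest of the section. First, the Cayley--Bacharach condition puts each fiber of a pencil on a line. This line meets $X$ in $\kappa$ further points, and the main difficulty is to show that they do not move with $y$. For the proof of (a) we may replace $M$ by a dense open subset, or by an irreducible \'etale cover of one: such a family is again dominant, and the image in $M$ of a dense open subset contains a dense open subset. In particular we assume that $M$ is smooth and that $X_{F_\phi}$ is smooth and contains no line for all $\phi\in M$. The latter is possible because lines in $\mathbb P^{n+1}$ have $2n$ parameters and containing one imposes $d+1>2n$ conditions. Note that $c>\frac{3n}2\ge3$.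

\subsection{The fibers are collinear}\label{ss:lines}

Suppose that the open set $\Theta_1\subset\Theta_0$ where $\phi(y)$ is not collinear is non-empty. Take a general point $\hat z=(\phi,y_0,x)\in\mathcal C^\circ$ and let $F=F_\phi$. Then $(\phi,y_0)\in\Theta_1$. By (F1), the fiber $M_F$ is smooth and $\mathcal C^\circ\to\mathcal X$ is submersive at $\hat z$; also $\mathcal X\to S$ is submersive at $(x,F)$ because $X_F$ is smooth, so $\mathcal C^\circ_F\to X_F$ is submersive at $\hat z$. Finally $\mathcal C^\circ_\phi\to X_F$ is immersive at $\hat z$: this is an open condition on $\mathcal C^\circ$, and it holds at a general point of each fiber because the map is not constant. Lemma~\ref{lem:slice} gives $B\subset M_F$ through $\phi$, of dimension $n-1$, with $\mathcal C^\circ_B\to X_F$ dominant. Since $K_{X_F}=\mathcal O(d-n-2)$, Lemma~\ref{lem:trace} shows that for general $(b,y)\in B\times\mathbb P^1$ the $c$ points of the corresponding cycle satisfy $CB(d-n-2)$. Now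
\[
c\le d-1\le2(d-n-2)+1,
\]
where the first inequality is $\kappa\ge1$ and the second is equivalent to $d\ge2n+2$. By Lemma~\ref{lem:CB} the points are collinear. But $\Theta_1\cap(B\times\mathbb P^1)$ contains $(\phi,y_0)$, so it is dense in $B\times\mathbb P^1$, a contradiction.

Thus $\phi(y)$ spans a line $\ell_{\phi,y}$ for all $(\phi,y)\in\Theta_0$. This defines a morphism from $\Theta_0$ to the Grassmannian of lines, since \'etale locally the line is the span of two disjoint sections of $\mathcal C^\circ$. For fixed $\phi$ the line is not constant in $y$, because $\ell_{\phi,y}\cap X_{F_\phi}$ is finite and the image of $C_\phi$ is a curve. These lines are many, also after the base change that we will need later.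

\begin{lemma}\label{lem:many}
Let $P\to S$ be smooth and surjective with irreducible fibers, and let $\Theta\subset\Theta_0\times_SP$ be a dense open subset. For general $a\in P$, the lines $\ell_{\phi,y}$ with $(\phi,y,a)\in\Theta$ form a constructible set $\Lambda$ of dimension at least $n$.
\end{lemma}

\begin{proof}
By (F2), $\mathcal C^\circ\times_SP$ and $\mathcal X\times_SP$ are irreducible. The image of $\mathcal C^\circ$ contains a dense open subset of $\mathcal X$, so the image of $\mathcal C^\circ\times_SP$ contains its preimage in $\mathcal X\times_SP$, and the map is dominant. It stays dominant on the non-empty open part over $\Theta$. So for general $a$, with image $F\in S$, the lines in $\Lambda$ contain a dense subset of $X_F$. The set $\{(\ell,x):\ell\in\Lambda,\ x\in\ell\cap X_F\}$ has finite fibers over $\Lambda$ and dominates $X_F$, so $\dim\Lambda\ge n$.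
\end{proof}

Once (a) is proved, (b) is Lemma~\ref{lem:many} with $P=S$ and $\Theta=\Theta_0\cap(M^\circ\times\mathbb P^1)$.

\subsection{The residual points}\label{ss:residual}

Since $\phi(y)$ is reduced and contained in $\ell_{\phi,y}\cap X_{F_\phi}$, the divisor $E_{\phi,y}=\ell_{\phi,y}\cdot X_{F_\phi}-\phi(y)$ on $\ell_{\phi,y}$ is effective, of degree $\kappa$. In the $\mathbb P^1$-bundle over $\Theta_0$ with fibers $\ell_{\phi,y}$, which is smooth, the divisor $\{F_\phi=0\}$ contains the reduced divisor $\mathcal C^\circ$, and the difference is an effective divisor that restricts to $E_{\phi,y}$ on each fiber. Its support is the \emph{residual locus}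
\[
\{(\phi,y,z):(\phi,y)\in\Theta_0,\ z\in\operatorname{supp}E_{\phi,y}\}\subset M\times\mathbb P^1\times\mathbb P^{n+1}.
\]
Each of its irreducible components $\mathcal Z_i$ has dimension $\dim\Theta_0$ and is finite over $\Theta_0$, hence surjective onto $\Theta_0$. Over a suitable finite extension of the function field of $M$, the components of the generic fiber of the residual locus over $M$ are geometrically irreducible. This extension is the function field of an \'etale cover of a dense open subset of $M$. Replacing $M$ by this cover and shrinking, we may assume that all fibers $\mathcal Z_{i,\phi}$ over $M$ are irreducible curves. The image of $\mathcal Z_i$ in $M\times\mathbb P^{n+1}$ has dimension $\dim M$ or $\dim M+1$, and accordingly, after shrinking again, the maps $\mathcal Z_{i,\phi}\to\mathbb P^{n+1}$ are constant for all $\phi$ or non-constant for all $\phi$. We call $\mathcal Z_i$ \emph{fixed} or \emph{moving}.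

If all $\mathcal Z_i$ are fixed, then (a) holds. Indeed, for each $\phi$ the set $\operatorname{supp}E_{\phi,y}$ is then independent of $y$, non-empty because $\kappa\ge1$, and contained in all the lines $\ell_{\phi,y}$. Two distinct points would force the line to be constant. So the set is one point $x_\phi$, and $E_{\phi,y}=\kappa\,x_\phi$.

Suppose from now on that some $\mathcal Z=\mathcal Z_i$ is moving, and let $d'$ be the degree of $\mathcal Z\to\Theta_0$. The $d'$ points of a general fiber are distinct points of $\operatorname{supp}E_{\phi,y}$, so $d'\le\kappa$. We will show that $d'\ge d-\frac{3n}2$, which contradicts the hypothesis $\kappa<d-\frac{3n}2$; this is the main use of that hypothesis.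

The curves $\mathcal Z_\phi$ carry maps of degree $d'$ to $\mathbb P^1$. If they covered $X_F$, Lemmas~\ref{lem:trace} and~\ref{lem:CB} would give $d'\ge d-n$ at once. But they may sweep out a proper subvariety of $X_F$, about whose canonical forms we know nothing. So we add variables, until either the curves cover the hypersurface, at the cost of a less positive canonical bundle, or the step lemma provides a line at each point of the swept locus, from which canonical forms can be built.

\subsection{Stepping up}\label{ss:up}

For $j\ge n$ let $P_j$ be the variety of pairs $(\iota,\hat F)$ with $\iota\colon\mathbb P^{n+1}\to\mathbb P^{j+1}$ a linear embedding and $\hat F\in S_{j+1}$. The map $P_j\to S$, $(\iota,\hat F)\mapsto\iota^*\hat F$, is smooth and surjective with irreducible fibers, since $(\iota,\hat F)\mapsto(\iota,\iota^*\hat F)$ is a surjection of vector bundles over the variety of embeddings. Put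
\[
M^{(j)}=M\times_SP_j=\{(\phi,\iota,\hat F):\iota^*\hat F=F_\phi\},\qquad\mathcal Z^{(j)}=\mathcal Z\times_SP_j,\qquad\Theta_0^{(j)}=\Theta_0\times_SP_j .
\]
These are varieties by (F2), $M^{(j)}$ is smooth, and $\mathcal Z^{(j)}\to\Theta_0^{(j)}$ is finite and surjective of degree $d'$. The image of $M^{(j)}$ in $P_j$ is the preimage of the image of $M$ in $S$, so $M^{(j)}$ and $\mathcal Z^{(j)}$ dominate $P_j$ and $S_{j+1}$. Let $\Sigma^{(j)}\subset U_{j+1}$ be the image of $\mathcal Z^{(j)}$ under $(\phi,y,z,\iota,\hat F)\mapsto(\iota(z),\hat F)$, and let $\mathcal Y^{(j)}$ be its closure. The group $GL_{j+2}$ acts on $P_j$ over $S$, so $\Sigma^{(j)}$ is $GL_{j+2}$-stable and Lemma~\ref{lem:homog} applies: $\mathcal Y^{(j)}_p$ is irreducible and is the closure of $\Sigma^{(j)}_p$.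

We claim that $\mathcal Y^{(j+1)}_p=(\mathcal Y^{(j)}_p)^+$. A linear embedding $\iota'\colon\mathbb P^{n+1}\to\mathbb P^{j+2}$ with $\iota'(z)=p$ has image in a hyperplane, since $j\ge n$, and this hyperplane contains $p$. So $\iota'=\chi\circ\iota$ with linear embeddings $\iota\colon\mathbb P^{n+1}\to\mathbb P^{j+1}$ and $\chi\colon\mathbb P^{j+1}\to\mathbb P^{j+2}$ such that $\iota(z)=p$ and $\chi(p)=p$. Conversely, every such composition sends $z$ to $p$. Therefore $\hat F\in\Sigma^{(j+1)}_p$ if and only if $\chi^*\hat F\in\Sigma^{(j)}_p$ for some $\chi$ with $\chi(p)=p$. For each $\chi$, the preimage of $\Sigma_p^{(j)}$ under the linear surjection $\chi^*$ is dense in the preimage of $\mathcal Y^{(j)}_p$. Taking closures gives the claim.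

Let $t_j$ be the codimension of $\mathcal Y^{(j)}$ in $U_{j+1}$ and let $\rho_j=\rho(\mathcal Y^{(j)}_p)$. By Lemma~\ref{lem:step}, $t_{j+1}=t_j-\rho_j$, and $\rho_j\ge1$ if $t_j\ge1$. The general fiber of $\mathcal Y^{(j)}\to S_{j+1}$ has pure dimension $j-t_j$. It contains the image of a curve $\mathcal Z_\phi$, which is a curve because $\mathcal Z$ is moving. In particular $t_n\le n-1$. Let $J\ge n$ be the first index with
\[
(\alpha)\quad t_J=0\qquad\text{or}\qquad(\beta)\quad t_J\ge2\text{ and }\rho_J=1 .
\]
It exists because $t_j$ decreases strictly while it is positive. Put $s=J-n$. For $n\le j<J$, either $t_j\ge2$ and the step lowers $t$ by at least $2$, or $t_j=1$ and $t_{j+1}=0$, so $j+1=J$. In case $(\alpha)$, therefore, $s=0$ or $2s-1\le t_n\le n-1$. In case $(\beta)$, $2\le t_J\le t_n-2s\le n-1-2s$. We obtain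
\begin{equation}\label{eq:J}
J\le\tfrac{3n}2\ \text{ in both cases},\qquad J+t_J\le2n-1-s\le2n-1\ \text{ in case }(\beta).
\end{equation}
It remains to prove that
\begin{equation}\label{eq:claim}
d'\ge d-J .
\end{equation}

\subsection{Slicing, and case $(\alpha)$}\label{ss:alpha}

Put $a=J-t_J$ and $\mathcal Y=\mathcal Y^{(J)}$. Let $\Omega\subset\mathcal Z^{(J)}$ be a dense open subset, to be prescribed. Removing from $\Theta_0^{(J)}$ the branch locus and the image of the complement of $\Omega$, we get a dense open subset $\Theta$ over which $\mathcal Z^{(J)}$ is finite \'etale of degree $d'$ and contained in $\Omega$. Take a general point $\hat z\in\mathcal Z^{(J)}$, over $(\phi,\iota,\hat F)\in M^{(J)}$ and over a point of $\Theta$. Then $\hat F$ is general in $S_{J+1}$, and $M^{(J)}_{\hat F}$ is smooth by (F1). The curve $\mathcal Z_\phi$ maps immersively to $\mathbb P^{J+1}$ at $\hat z$, for the same reason as in \S\ref{ss:lines}. The dominant maps $\mathcal Z^{(J)}\to\mathcal Y$ and $\mathcal Y\to S_{J+1}$ are submersive at $\hat z$ and at its image, so by (F1) the map $\mathcal Z^{(J)}_{\hat F}\to Y:=\mathcal Y_{\hat F}$ is submersive at $\hat z$,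 and $Y$ is smooth of dimension $a$ at the image. We apply Lemma~\ref{lem:slice} to $M^{(J)}_{\hat F}$ and the part of $\mathcal Z^{(J)}_{\hat F}$ over $\Theta$. It gives $B\subset M^{(J)}_{\hat F}$ of dimension $a-1$ and a variety $Z\subset\Omega$, finite \'etale of degree $d'$ over a dense open subset of $B\times\mathbb P^1$, that dominates a component of $Y$. The $d'$ points of a fiber of $Z\to B\times\mathbb P^1$ share the same $(\phi,\iota,y)$, which from now on denote the data of this fiber. So their images $z_1,\dots,z_{d'}\in Y\subset\mathbb P^{J+1}$ are distinct points of the line $\ell'=\iota(\ell_{\phi,y})$.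

In case $(\alpha)$ take $\Omega=\mathcal Z^{(J)}$. Here $Y=X_{\hat F}$ is a smooth hypersurface of degree $d$ in $\mathbb P^{J+1}$, with $K_Y=\mathcal O(d-J-2)$ and $d-J-2\ge2n-\frac{3n}2\ge0$ by \eqref{eq:J}. By Lemma~\ref{lem:trace} the points $z_i$ of a general fiber satisfy $CB(d-J-2)$, and Lemma~\ref{lem:CB} gives \eqref{eq:claim}.

\subsection{Canonical forms in case $(\beta)$}\label{ss:beta}

Write $t=t_J\ge2$, $\mathbb P=\mathbb P^{J+1}$, $\hat S=S_{J+1}$, and let $\mathbb G$ be the Grassmannian of lines in $\mathbb P$. By Lemma~\ref{lem:homog}, $(z,F)$ is a smooth point of $\mathcal Y$ exactly when $F$ is a smooth point of $\mathcal Y_z$. By Lemma~\ref{lem:step}(iii) there is then a unique line $\ell(z,F)\ni z$ with $I_{\ell(z,F)}(d)\subset T_F\mathcal Y_z$, and in the local trivializations of Lemma~\ref{lem:homog} one sees that $\ell\colon\mathcal Y^{\mathrm{sm}}\to\mathbb G$ is a morphism. Resolving the closure of its graph, we get a smooth variety $\widetilde{\mathcal Y}$ with a projective morphism $\widetilde{\mathcal Y}\to\mathcal Y$ that is an isomorphism over a dense open $\mathcal Y^\circ\subset\mathcal Y^{\mathrm{sm}}$, and a morphism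 $\ell\colon\widetilde{\mathcal Y}\to\mathbb G$. For general $\hat F$ the fiber $\widetilde Y$ of $\widetilde{\mathcal Y}\to\hat S$ is smooth and projective of pure dimension $a$, with trivial normal bundle, so $K_{\widetilde{\mathcal Y}}|_{\widetilde Y}\cong K_{\widetilde Y}$. On $\widetilde{\mathcal Y}$ let $H$ be the pull-back of the hyperplane class of $\mathbb P$, let $\mathcal S$ be the pull-back of the tautological rank-two subbundle on $\mathbb G$, and let $\sigma$ be the class of $\det\mathcal S^*$, the pull-back of the Pl\"ucker class.

\begin{lemma}\label{lem:canon}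
There is a homomorphism of vector bundles on $\widetilde{\mathcal Y}$
\begin{equation}\label{eq:canon}
\mathcal O\big(t\sigma+(d-J-2-t)H\big)\otimes\Lambda^t(\operatorname{Sym}^{d-1}\mathcal S^*)\longrightarrow K_{\widetilde{\mathcal Y}}
\end{equation}
that is surjective at every point of $\mathcal Y^\circ$.
\end{lemma}

For $t=0$ the construction in the proof gives the adjunction isomorphism $\mathcal O((d-J-2)H)\cong K$ for the universal hypersurface. In general, $t$ of the $d-J-2$ factors $H$ are traded for factors $\sigma$. The total number of factors is unchanged, and this is why both cases lead to the same bound \eqref{eq:claim}.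

\begin{proof}
The variety $\mathcal Y$ has codimension $t+1$ in $\mathbb P\times\hat S$. Fix a translation-invariant volume form $\mathrm{vol}$ on $\hat S$. Given a local top form $\eta$ on $\mathbb P$ and $\theta\in\Lambda^{t+1}\hat S$, viewed as a constant polyvector field, contract $\eta\wedge\mathrm{vol}$ with $\theta$ and pull back the result, a form of degree $\dim\mathcal Y$, to $\widetilde{\mathcal Y}$. This defines
\[
\Psi\colon\Lambda^{t+1}\hat S\otimes K_{\mathbb P}\longrightarrow K_{\widetilde{\mathcal Y}}\quad\text{on }\widetilde{\mathcal Y}.
\]
For a subspace $\tau$ of codimension $t+1$ in a vector space $V$, contraction followed by restriction, $\Lambda^{t+1}V\otimes\det V^*\to\det\tau^*$, is the projection to $\Lambda^{t+1}(V/\tau)\otimes\det V^*$ followed by an isomorphism. Apply this at $(z,F)\in\mathcal Y^\circ$ with $V=T_z\mathbb P\oplus\hat S$ and $\tau=T_{(z,F)}\mathcal Y$. Since $\mathcal Y\to\mathbb P$ is locally trivial, $\tau\to T_z\mathbb P$ is onto with kernel $T_F\mathcal Y_z$. Hence $V/\tau\cong\mathcal N:=\hat S/T_F\mathcal Y_z$, and $\Psi$ is the surjection $\Lambda^{t+1}\hat S\to\Lambda^{t+1}\mathcal N$ followed by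 an isomorphism. From
\[
I_\ell(d)\subset T_F\mathcal Y_z\subset I_z(d)\subset\hat S,\qquad\ell=\ell(z,F),
\]
we see that $\Psi$ kills $I_\ell(d)\wedge\Lambda^t\hat S$. It also kills $\Lambda^{t+1}I_z(d)$, because the image of the hyperplane $I_z(d)$ in $\mathcal N$ has dimension $t$.

The closed condition $z\in\ell$ holds on all of $\widetilde{\mathcal Y}$, so $I_\ell(d)\subset I_z(d)$ are subbundles of the trivial bundle with fiber $\hat S$, and by continuity $\Psi$ kills the two subbundles above everywhere. Put $\mathcal A=\hat S/I_\ell(d)=\operatorname{Sym}^d\mathcal S^*$, the forms of degree $d$ on $\ell$, and $\mathcal A'=I_z(d)/I_\ell(d)$, those that vanish at $z$. The inclusion $\mathcal O(-H)\subset\mathcal S$ dualizes to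
\[
0\to\mathcal O(\sigma-H)\to\mathcal S^*\to\mathcal O(H)\to0 ,
\]
where the subbundle consists of the linear forms on $\ell$ that vanish at $z$. So $\mathcal A'=\mathcal O(\sigma-H)\otimes\operatorname{Sym}^{d-1}\mathcal S^*$ and $\mathcal A/\mathcal A'=\mathcal O(dH)$. The map $\Psi$ factors through $K_{\mathbb P}=\mathcal O(-(J+2)H)$ tensored with
\[
\Lambda^{t+1}\mathcal A/\Lambda^{t+1}\mathcal A'\cong(\mathcal A/\mathcal A')\otimes\Lambda^t\mathcal A'\cong\mathcal O(dH+t\sigma-tH)\otimes\Lambda^t(\operatorname{Sym}^{d-1}\mathcal S^*),
\]
and this is \eqref{eq:canon}.
\end{proof}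

The bundle $\Lambda^t(\operatorname{Sym}^{d-1}\mathcal S^*)$ is globally generated because $\mathcal S^*$ is, and $d-J-2-t\ge2n-(2n-1)=1$ by \eqref{eq:J} and $d\ge2n+2$. Sections of $\mathcal O(H)$ separate the points $z_i$, but sections of $\mathcal O(\sigma)$ do so only if the lines $\ell(z_i,\hat F)$ are distinct. Since all $z_i$ lie on $\ell'$, it is enough to know that these lines differ from $\ell'$.

\begin{lemma}\label{lem:distinct}
On a dense open subset of $\mathcal Z^{(J)}$ we have $\iota(\ell_{\phi,y})\ne\ell(\iota(z),\hat F)$.
\end{lemma}

\begin{proof}
Both sides define morphisms to $\mathbb G$ on the preimage of $\mathcal Y^{\mathrm{sm}}$, a dense open subset of the variety $\mathcal Z^{(J)}$. If the lemma fails, they agree there. Let $\Theta'\subset\Theta_0^{(J)}$ be a dense open subset over which $\mathcal Z^{(J)}$ maps into $\mathcal Y^{\mathrm{sm}}$. Fix a general $(\iota,\hat F)\in P_J$. Then $F=\iota^*\hat F$ is general in $S$, and by Lemma~\ref{lem:many} the set $\Lambda$ of lines $\ell_{\phi,y}$ with $(\phi,y,\iota,\hat F)\in\Theta'$ has dimension at least $n$. For each such $(\phi,y)$ there is a point $(\phi,y,z)\in\mathcal Z$,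 and $z\in\mathcal Y^{(n)}_F$ because the identity is a linear embedding of $\mathbb P^{n+1}$. By assumption $\iota(\ell_{\phi,y})=\ell(\iota(z),\hat F)$. So $\iota(\Lambda)$ lies in the image of an open subset of $\mathcal Y^{(n)}_F$ under the morphism $z\mapsto\ell(\iota(z),\hat F)$, and $\dim\Lambda\le n-t_n\le n-t_J<n$. This is a contradiction.
\end{proof}

Let $\Omega$ be the open set of Lemma~\ref{lem:distinct} intersected with the preimage of $\mathcal Y^\circ$, and slice as in \S\ref{ss:alpha}. Then $Z$ maps to $\widetilde Y$ and dominates a component $\widetilde Y_0$, which is a smooth projective variety of dimension $a$. For a general fiber put $\ell_i=\ell(z_i,\hat F)$. These lines are pairwise distinct: if $\ell_i=\ell_j$ with $i\ne j$, this line contains $z_i\ne z_j$, so it equals $\ell'$, which the choice of $\Omega$ excludes.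

Suppose $d'\le d-J-1$, that is, $d'-1\le t+(d-J-2-t)$. We build a section of $\mathcal O(t\sigma+(d-J-2-t)H)$ as a product of $t$ sections of $\mathcal O(\sigma)$ and $d-J-2-t$ sections of $\mathcal O(H)$. Assign a separate factor to each $i<d'$. If it is a $\sigma$-factor, take a Pl\"ucker hyperplane section through $\ell_i$ but not $\ell_{d'}$; if it is an $H$-factor, take a linear form that vanishes at $z_i$ but not at $z_{d'}$. For the remaining factors take sections that do not vanish at the last point. Multiply the product by a global section of $\Lambda^t(\operatorname{Sym}^{d-1}\mathcal S^*)$ chosen so that the image under \eqref{eq:canon} is non-zero at the last point; this is possible by global generation and Lemma~\ref{lem:canon}. Restricting to $\widetilde Y_0$, we obtain a section of $K_{\widetilde Y_0}$ that vanishes at the first $d'-1$ points and not at the last. This contradicts Lemma~\ref{lem:trace}, and \eqref{eq:claim} follows.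

By \eqref{eq:claim} and \eqref{eq:J}, $\kappa\ge d'\ge d-\frac{3n}2>\kappa$, which is absurd. So no component of the residual locus is moving, and Proposition~\ref{prop:B} is proved. \qed

\section{Proofs of Theorems \ref{thm:main} and \ref{thm:cones}}\label{sec:proofs}

Let $n\ge2$, $d\ge2n+2$, $1\le\kappa<d-\frac{3n}2$ and $c=d-\kappa$. If $2\kappa<n+4$, the upper bound on $\kappa$ is automatic, since $\frac n2+2\le d-\frac{3n}2$. For a pencil $\phi$ on $X$ as in Proposition~\ref{prop:B}(a), each line $\ell_{\phi,y}$ meets $X$ at $x_\phi$ with multiplicity at least $\kappa$. So $y\mapsto[\ell_{\phi,y}]$ extends to a non-constant morphism $\mathbb P^1\to V^\kappa_{x_\phi}$, and its image $R_\phi$ is a rational curve.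

\begin{lemma}\label{lem:nodominant}
If $\kappa(\kappa+1)>4n$, then for very general $F$ the irreducible curves with degree-$c$ maps to $\mathbb P^1$ do not cover a dense open subset of $X_F$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:count} it suffices to show that no family $M$ of $c$-pencils is dominant. Suppose $M$ is. By (F4) we can choose $F$ such that Proposition~\ref{prop:B}(b) holds for $F$ and Theorem~\ref{thm:Q} holds for $X=X_F$ and $k=\kappa$; note that $d\ge\kappa-1$. Let $\Lambda$ be the set of lines in (b). Every line in $\Lambda$ has the form $\ell_{\phi,y}$ with $(x_\phi,[\ell_{\phi,y}])\in Q_X^\kappa$. So $\Lambda$ lies in the image of $Q_X^\kappa$ in the Grassmannian, hence in a countable union of constructible sets of dimension at most $n-1$. But $\Lambda$ is constructible of dimension at least $n$, against (F4).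
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $n$ is not exceptional, the two bounds of Theorem~\ref{thm:known} coincide. Let $n$ be exceptional, with $k(k+1)=4n+2$, so that $\operatorname{cov.gon}(X)\in\{d-k,d-k+1\}$ and $\kappa_0=k-1$. Substituting $n=(k^2+k-2)/4$ gives
\[
n+4-2k=\tfrac14(k^2-7k+14)>0,
\]
since the discriminant $49-56$ is negative. So Lemma~\ref{lem:nodominant} applies with $\kappa=k$ and shows that curves of gonality $d-k$ do not pass through a general point of $X$. Hence $\operatorname{cov.gon}(X)=d-k+1=d-\kappa_0$, and $k-1$ equals $4\alpha$ or $4\alpha+1$ in the two cases.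
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cones}]
(ii) The curves of a covering family cover a dense constructible subset of $X$, so Lemma~\ref{lem:nodominant} applies.

(i) Proposition~\ref{prop:B}(a) concerns a dense open subset of a dominant family, while the pencils of a covering family on a fixed $X$ might all lie in the complement. We therefore refine the families $M_i$ of \S\ref{ss:param}. If $M_i$ is dominant, replace it by $M_i^\circ$ and the finitely many components of $M_i\setminus M_i^\circ$, which have smaller dimension, and repeat with those components that are dominant. For each $i$ the process stops after finitely many steps. We obtain countably many families, again called $M_i$, that parametrize the same pairs $(F,\phi)$, such that the conclusion of (a) holds at every point of every dominant $M_i$. Lemma~\ref{lem:count} holds for them with the same proof.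

Let $X=X_F$ be very general and let $(B,\mathcal C,\nu,\pi)$ be a covering family with degree-$c$ maps. After shrinking $B$ to its smooth locus, $\mathcal C\to B\times\mathbb P^1$ is a finite morphism of smooth varieties, hence flat, of degree $c$. Pushing its fibers forward by $\nu$ gives a morphism $B\times\mathbb P^1\to\operatorname{Sym}^cX$, and thus a morphism $b\mapsto\phi_b$ from $B$ to one of the schemes in (F5). The sets $\{b:(F,\phi_b)\in M_i\}$ are constructible and cover $B$, so by (F4) one of them contains a dense open subset $B'$. Since $\mathcal C$ is irreducible and $\nu$ is dominant, the curves $C_b$ with $b\in B'$ cover a dense subset of $X$. By Lemma~\ref{lem:count} this $M_i$ is dominant.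

Let $b\in B'$ and write $C=C_b$, $\tilde C=\tilde C_b$, $\phi=\phi_b$, $x=x_\phi$, $R=R_\phi$ and $\ell_y=\ell_{\phi,y}$. For general $w\in\tilde C$ the point $\nu(w)$ is different from $x$ and lies on $\ell_{\pi(w)}$. So $C$ lies on the cone over $R\subset V_x^\kappa$ with vertex $x$, and the projection $C\dashrightarrow R$ from $x$, composed with $\nu$, is $\pi$ followed by $y\mapsto[\ell_y]$. It remains to see that $y\mapsto[\ell_y]$ is birational onto $R$. Otherwise there are $y\ne y'$ outside any given finite subset of $\mathbb P^1$ with $\ell_y=\ell_{y'}$, and then $\phi(y)=\ell_y\cdot X-\kappa x=\phi(y')$. But $\nu\colon\tilde C\to C$ is birational, so it is injective outside a finite set $D\subset\tilde C$, and for $y\ne y'$ outside $\pi(D)$ the cycles $\phi(y)$ and $\phi(y')$ are disjoint. Thus $\pi$ is the projection from $x$, under the identification of $\mathbb P^1$ with the normalization of $R$.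

(iii) By Theorem~\ref{thm:main}, such a family has $c=d-\kappa_0$. We have $\kappa_0\ge1$ since $1\cdot2\le4n$, and $2\kappa_0\le\sqrt{16n+1}-1<n+4$ since $(n+5)^2-(16n+1)=(n-3)^2+15>0$. So $\kappa=\kappa_0$ lies in the range of the theorem.
\end{proof}

\begin{thebibliography}{1}

\bibitem{Note}
\emph{A Note On Gonality Of Curves On General Hypersurfaces},
\texttt{https://www.mat.uniroma2.it/\~{}flamini/kgonalityBUMI.pdf}.

\end{thebibliography}
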